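# When is $f\circ g$ as smooth as $g$? Composition on Besov and Lizorkin–Triebel spaces

Throughout, $n\in\mathbb N$, $1\le p<\infty$, $1\le q\le\infty$, and all functions $f,g$ are real valued. The letters $C,c$ denote positive constants that may change from line to line.

## 1. Smoothness spaces, local membership, composition

### 1.1 Littlewood–Paley pieces and the two scales

Fix a smooth partition of unity $\sum_{i\ge 0}\varphi_i=1$ on $\mathbb R^n$ with radial real $\varphi_0,\varphi\in C_0^\infty(\mathbb R^n)$ and $\varphi_i=\varphi(2^{-i}\cdot)$ for $i\ge1$, such that $\operatorname{supp}\varphi_i\subset\{|\xi|\le2^{i+1}\}$, and for $i\ge1$ also $|\xi|\ge2^{i-1}$ on $\operatorname{supp}\varphi_i$. Write $g_i=\varphi_i(D)g$ for the piece of $g$ at frequency about $2^i$.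

**Definition 1 (Besov and Lizorkin–Triebel spaces).** For $s>0$, the spaces $B^s_{p,q}(\mathbb R^n)$ and $F^s_{p,q}(\mathbb R^n)$ consist of the tempered distributions $g$ for which, respectively,
$$\|g\|_{B^s_{p,q}}=\big\|(2^{is}\|g_i\|_p)_i\big\|_{\ell^q},\qquad \|g\|_{F^s_{p,q}}=\big\|\,\|(2^{is}|g_i|)_i\|_{\ell^q}\,\big\|_{p}$$
is finite. The symbol $E^s_{p,q}$ stands for either of the two.

**Example 1.** Let $g\in C_0^\infty(\mathbb R^n)$. For $i\ge1$ and $N\in\mathbb N$ we have $g_i=2^{-2iN}\psi_N(2^{-i}D)(-\Delta)^Ng$ with $\psi_N(\zeta)=\varphi(\zeta)|\zeta|^{-2N}\in C_0^\infty$. Hence $\|g_i\|_p\le C_N2^{-2iN}$ for every $N$, and $g$ lies in all the spaces $E^s_{p,q}$.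

**Example 2 (what the order of the norms does).** Take functions $G_1,\dots,G_N$ on $\mathbb R$ with $|G_i|=\mathbf 1_{I_i}$ and $|I_i|=1$. The Besov-type norm $\|(\|G_i\|_p)_i\|_{\ell^q}$ equals $N^{1/q}$ wherever the intervals are. The Lizorkin–Triebel-type norm $\|\,\|(G_i)_i\|_{\ell^q}\|_p$ equals $N^{1/q}$ if all $I_i$ coincide, but $N^{1/p}$ if they are disjoint. So the Besov norm does not see whether pieces of different frequency sit at the same place, and the $F$-norm does. This difference decides the result below.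

### 1.2 Textbook facts

The proof uses the following.

1. $\|g_i\|_\infty\le C\|g\|_\infty$, $\|g_i\|_p\le C\|g\|_p$ and $\|g_i\|_\infty\le C2^{in/p}\|g_i\|_p$.
2. $E^s_{p,q}\subset B^s_{p,\infty}\subset L_p$ for $s>0$, and $B^s_{p,\infty}\subset W^1_p$ for $s>1$. On the line, $B^s_{p,q}(\mathbb R)\subset B^{s-1/p}_{\infty,\infty}(\mathbb R)$ for $s>1/p$. For non-integer $\kappa>0$, $B^{\kappa}_{\infty,\infty}(\mathbb R)$ is the Hölder space $C^\kappa(\mathbb R)$: bounded derivatives up to order $\lfloor\kappa\rfloor$, the last one Hölder continuous of exponent $\kappa-\lfloor\kappa\rfloor$.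
3. Functions in $C_0^\infty$ are pointwise multipliers of $E^s_{p,q}$, and dilations map $E^s_{p,q}$ to itself.
4. $W^m_p=F^m_{p,2}$ for $1<p<\infty$, $m\in\mathbb N$. For $1\le p<\infty$ and an integer $k>s$, $W^k_p\subset F^s_{p,q}$: indeed $\|g_i\|_p\le C2^{-ik}\|g\|_{W^k_p}$, and the $F^s_{p,q}$-norm is at most $\sum_i2^{is}\|g_i\|_p$.
5. (Fatou property.) If $u_\varepsilon\to u$ in $L_p$ and $\|u_\varepsilon\|_{F^s_{p,q}}\le K$, then $\|u\|_{F^s_{p,q}}\le K$: the pieces $\varphi_i(D)u_\varepsilon$ converge to $\varphi_i(D)u$ at every point, and Fatou's lemma applies.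
6. (Peetre; Triebel, *Theory of Function Spaces*, 1983, Thm 1.6.2.) On $\mathbb R$, let $a>1/\min(p,q)$ and $g_i^*(x)=\sup_y|g_i(x-y)|(1+2^i|y|)^{-a}$. Then $\|(2^{is}g_i^*)\|_{L_p(\ell^q)}\le C\|(2^{is}g_i)\|_{L_p(\ell^q)}$.
7. (Fubini property; Triebel, *The Structure of Functions*, 2001, Thm 4.4.) For $s>0$, $1\le p<\infty$, $1\le q\le\infty$,
$$\|g\|_{F^s_{p,q}(\mathbb R^n)}\asymp\sum_{d=1}^n\Big\|\,\|g(\dots,\cdot_d,\dots)\|_{F^s_{p,q}(\mathbb R)}\Big\|_{L_p(\mathbb R^{n-1})}.$$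
8. (Young's inequality.) $\|(\sum_i\gamma_{j-i}x_i)_j\|_{\ell^q}\le\|\gamma\|_{\ell^1}\|x\|_{\ell^q}$. We always use it with a $\gamma$ that decays geometrically in both directions.
9. (Area formula on the line.) If $g\in C^1(\mathbb R)$ and $w,F\ge0$ are Borel, then $\int w(x)F(g(x))|g'(x)|\,dx=\int F(y)\sum_{x:\,g(x)=y,\,g'(x)\ne0}w(x)\,dy$. (The open set $\{g'\neq0\}$ is a countable union of intervals on which $g$ is a diffeomorphism onto its image.)
10. (Polynomials.) If $\Pi$ is a polynomial of degree $<M$ and $A\ge1$, then $\sup_{[-A\rho,A\rho]}|\Pi|\le C_MA^{M-1}\sup_{[-\rho,\rho]}|\Pi|$, and Markov's inequality gives $\sup_{[-\rho,\rho]}|\Pi'|\le (M-1)^2\rho^{-1}\sup_{[-\rho,\rho]}|\Pi|$.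

### 1.3 Local membership, in the pointwise sense

**Definition 2.** Let $s>1/p$, so that elements of $E^s_{p,q}(\mathbb R)$ have continuous representatives. We write $f\in E^{s,loc}_{p,q}(\mathbb R)$ if $f$ itself is continuous and, for every $\varphi\in C_0^\infty(\mathbb R)$, the function $\varphi f$ coincides everywhere with the continuous representative of an element of $E^s_{p,q}(\mathbb R)$.

**Example 3.** The function $f(t)=t$ is in $E^{s,loc}_{p,q}(\mathbb R)$, since $\varphi f\in C_0^\infty$; it is not in $E^s_{p,q}(\mathbb R)$, since it is not in $L_p$. The function $f=\mathbf 1_{\{1\}}$ vanishes almost everywhere, but it is not continuous, hence not in $E^{s,loc}_{p,q}(\mathbb R)$.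

### 1.4 The composition operator

**Definition 3.** For a Borel measurable $f:\mathbb R\to\mathbb R$ put $T_f(g)=f\circ g$. We say that $T_f$ maps $E^s_{p,q}\cap L_\infty(\mathbb R^n)$ to $E^s_{p,q}(\mathbb R^n)$ if $f\circ g\in E^s_{p,q}(\mathbb R^n)$ for every $g\in E^s_{p,q}(\mathbb R^n)\cap L_\infty(\mathbb R^n)$.

**Example 4.** For $f(t)=t$ the mapping property is trivial. For $f\equiv1$ it fails: $f\circ 0=1\notin L_p$. For $f=\mathbf 1_{\{1\}}$ and $s>1$ it fails as well: take $g\in C_0^\infty(\mathbb R^n)$ with values in $[0,1]$ and equal to $1$ exactly on the closed unit ball. Then $f\circ g$ is the indicator of the ball, which jumps along every line through the interior of the ball and so is not in $W^1_p\supset E^s_{p,q}$. This is why Definition 2 must be read pointwise.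

### 1.5 Local polynomial approximation along lines

**Definition 4.** Let $M\in\mathbb N$ and let $v$ be a function on $\mathbb R^n$ that is continuous on the line through $x$ parallel to $e_1$. Put
$$O^Mv(x,t)=\inf_{\deg\Pi<M}\ \sup_{|h|\le t}|v(x+he_1)-\Pi(h)|,\qquad t>0 .$$
The infimum is attained; a minimizer is called *optimal*. The function $t\mapsto O^Mv(x,t)$ is nondecreasing. For the direction $e_d$ we write $O^M_d$; everything below is done for $e_1$ and is identical for the other directions.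

**Example 5.** Let $n=1$, $v(x)=|x|$, $M=2$. For $t\le|x|$ the function is affine on $[x-t,x+t]$, so $O^2v(x,t)=0$. At $x=0$, replacing $\Pi(h)$ by $\frac12(\Pi(h)+\Pi(-h))$ does not increase the error, so constants suffice, and the best constant is $t/2$: $O^2v(0,t)=t/2$.

## 2. The conjecture and the exact range in which it holds

If $f\circ g$ is to be as smooth as $g$ for every bounded $g$, then by testing with $g$ equal to $x_1$ on a large set, $f$ should itself be locally that smooth. Is that also enough? The following statement appears in "Composition Operators on Function Spaces with Fractional Order of Smoothness" (http://www.kurims.kyoto-u.ac.jp/~kenkyubu/bessatsu/open/B26/pdf/B26_007.pdf).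

**Conjecture 1.** Let $s>1+(1/p)$. The composition operator $T_f$, associated to a Borel measurable function $f:\mathbb R\to\mathbb R$, maps $E^s_{p,q}\cap L_\infty(\mathbb R^n)$ to $E^s_{p,q}(\mathbb R^n)$ if, and only if, $f\in E^{s,loc}_{p,q}(\mathbb R)$ and $f(0)=0$.

We are to decide whether it holds for all parameters. It does not: it fails, for instance, for $B^s_{1,\infty}(\mathbb R^3)$ with $2<s\le3$. The full answer is as follows.

**Theorem 1.** Let $s>1+1/p$.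

1. (Only if.) For all parameters and $E\in\{B,F\}$: if $T_f$ maps $E^s_{p,q}\cap L_\infty(\mathbb R^n)$ to $E^s_{p,q}(\mathbb R^n)$, then $f(0)=0$ and $f\in E^{s,loc}_{p,q}(\mathbb R)$ in the pointwise sense.
2. For $E=F$, Conjecture 1 is true for all $n,p,q,s$.
3. For $E=B$, Conjecture 1 is true if and only if one of the following holds: (a) $q\le p$; (b) $s>n/p$ (in particular always if $n=1$); (c) $s=n/p$ and $q\le n-1$.

Equivalently, it fails exactly for $E=B$ with either $1+\frac1p<s<\frac np$, $q>p$, or $1+\frac1p<s=\frac np$, $q>n-1$. (If $s=n/p$, then $n-1=sp-1>p$, so the second case also has $q>p$.) In these cases there is a continuous $f\in B^s_{p,q}(\mathbb R)$ with $f(0)=0$ such that $T_f$ does not map $B^s_{p,q}\cap L_\infty(\mathbb R^n)$ to $B^s_{p,q}(\mathbb R^n)$. Moreover, for $E=F$, and for $E=B$ with $q\le p$, whenever $f\in E^{s,loc}_{p,q}(\mathbb R)$, $f(0)=0$ and $g\in E^s_{p,q}\cap L_\infty(\mathbb R^n)$,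
$$\|f\circ g\|_{E^s_{p,q}}\le C(f,\|g\|_\infty)\,\|g\|_{E^s_{p,q}} .$$

## 3. Two derivatives on the line: a sum over level sets

Take $n=1$, $1<p<\infty$ and $E^s_{p,q}=F^2_{p,2}=W^2_p$. Let first $f\in C_0^\infty(\mathbb R)$, $f(0)=0$, $g\in W^2_p(\mathbb R)$. Then
$$(f\circ g)''=f'(g)\,g''+f''(g)\,(g')^2 .$$
The first term is harmless. For the second, the area formula gives
$$\int|f''(g)|^p|g'|^{2p}\,dx=\int|f''(y)|^p\sum_{g(x)=y,\ g'(x)\ne0}|g'(x)|^{2p-1}\,dy .$$
So we want to bound the inner sum uniformly in $y$. Let $x$ be a point of the sum and let $\xi_x\in(x,\infty]$ be the first zero of $g'$ after $x$ (or $\infty$; note $g'\to0$ at infinity because $g'\in W^1_p$). By Rolle's theorem there is a zero of $g'$ between any two points of the level set, so the intervals $(x,\xi_x)$ are disjoint. Since $|g'|^{2p-1}$ vanishes at the right end,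
$$\sum_x|g'(x)|^{2p-1}\le(2p-1)\int|g'|^{2p-2}|g''|\,dx\le(2p-1)\|g''\|_p\|g'\|_{2p}^{2p-2}.$$
Integration by parts gives $\int|g'|^{2p}=-(2p-1)\int g\,|g'|^{2p-2}g''\le(2p-1)\|g\|_\infty\|g''\|_p\|g'\|_{2p}^{2p-2}$, that is, $\|g'\|_{2p}^2\le(2p-1)\|g\|_\infty\|g''\|_p$. Together,
$$\sup_y\sum_{g(x)=y,\,g'(x)\neq0}|g'(x)|^{2p-1}\le(2p-1)^p\|g\|_\infty^{p-1}\|g''\|_p^p, \tag{1}$$
and therefore $\|(f\circ g)''\|_p\le\big(\|f'\|_\infty+(2p-1)\|g\|_\infty^{1-1/p}\|f''\|_p\big)\|g''\|_p$. For $f\in W^{2,loc}_p$ with $f(0)=0$, cut $f$ off outside the range of $g$ and approximate it in $W^2_p$ by $f_k\in C_0^\infty$ with $f_k(0)=0$ (mollify and subtract $(f*\eta_{1/k})(0)\chi$ with a fixed $\chi\in C_0^\infty$, $\chi(0)=1$). Then $f_k'\to f'$ uniformly, $f_k\circ g\to f\circ g$ uniformly, the $f_k\circ g$ are bounded in $W^2_p$, and $W^2_p$ is reflexive, so $f\circ g\in W^2_p$.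

Two things are worth keeping. The exponent in (1) is $sp-1$ with $s=2$: a factor $\lambda^{sp}$ from scaling, one power of $\lambda=|g'|$ lost in the area formula. And the bound (1) used that points on one level set are separated. For fractional $s$ there is no chain rule and no Rolle argument at the level of derivatives; Sections 8–11 find replacements for both.

## 4. Linear ramps turn composition into a convolution of sequences

Before proving anything in general, test the conjecture on the functions for which $f\circ g$ can be read off. Let $f$ be a sum of bumps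
$$f(t)=\sum_{j\ge1}b_j2^{-j(s-1/p)}\omega(2^jt),\qquad \omega\in C_0^\infty((\tfrac78,\tfrac98)),$$
one at each dyadic distance from $0$, and let $g$ consist of ramps: disjoint copies of $2^{-d}\phi(2^k\cdot)$, where $\phi\in C_0^\infty(\mathbb R^n)$ equals $x_1$ near $0$. A ramp of side $2^{-k}$ has slope $2^{k-d}$. Take $N$ copies. What follows is bookkeeping of orders of magnitude; the precise version is Section 6.

*Size of $g$.* A derivative costs $2^k$, and the $L_p$-norm is of order $2^{-d}N^{1/p}2^{-kn/p}$, so the contribution to $(2^{is}\|g_i\|_p)_i$ at scale $k$ is bounded by a multiple of $c=2^{-d}N^{1/p}2^{k(s-n/p)}$.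

*Size of $f\circ g$.* On a ramp, the $j$-th bump of $f$ becomes $b_j2^{-j(s-1/p)}\omega(2^{j+k-d}(x-z)_1)$. It varies at scale $2^{-m}$, $m=j+k-d$, and is nonzero on a set of measure of order $2^{-k(n-1)}2^{-m}$. Hence it contributes to $2^{msp}\|\cdot\|_p^p$ at scale $m$ the amount
$$N\,2^{-k(n-1)}2^{-m}\,b_j^p2^{-jsp+j}\,2^{msp}=N2^{k(sp-n)}2^{-d(sp-1)}\,b_j^p .$$
With $d=0$ the factor is $a_k^p:=N2^{k(sp-n)}=c^p$. Using ramps with $N_k$ copies for every $k$, scale $m$ of $f\circ g$ receives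
$$\sum_{j+k=m}a_k^p\,b_j^p ,$$
a convolution. In the Besov scale $f$ and $g$ are admissible when $b,a\in\ell^q$, while $f\circ g\in B^s_{p,q}$ asks for $a^p*b^p\in\ell^{q/p}$. If $q\le p$, then $\ell^{q/p}$ is closed under convolution and there is no contradiction. If $q>p$, it is not: for $q=\infty$ and $a_k=b_j=1$ the sum is $m-1$, which is unbounded. (In the $F$-scale, disjoint pieces should add up in $\ell^p$, as in Example 2, so $a^p\in\ell^1$ and the convolution is harmless.)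

The constraint that remains is $g\in L_\infty$ and $N\ge1$. If $s<n/p$, then $a_k\approx1$ is reached with $N_k\approx2^{k(n-sp)}$ copies. If $s=n/p$, already one copy has $c=2^{-d}$, so $c\in\ell^q$ with $q<\infty$ forces $d\to\infty$, and the contribution drops from $c^p$ to $2^{-d(sp-1)}=c^{\,n-1}$; one needs $\sum_kc_k^{n-1}=\infty$, which is compatible with $c\in\ell^q$ exactly when $q>n-1$. If $s>n/p$, boundedness of $c$ forces $2^{-d}\le C2^{-k(s-n/p)}$, and the contribution $c^p2^{-d(sp-1-p)}$ is geometrically small, because $sp-1>p$. So the test functions predict precisely the list in Theorem 1.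

## 5. Dyadic estimates along lines

This section collects five estimates. The first two control pieces and sums along lines; Lemmas 3 and 4 compare the norms with $O^M$; Lemmas 5 and 6 are what the counterexample needs.

Put $W_i=|g_i|+2^{-i}|\partial_1g_i|+2^{-2i}|\partial_1^2g_i|$.

**Lemma 1.** For $1\le P\le\infty$, $\tau>0$ and $m\in\mathbb N_0$,
$$\Big\|\sup_{|h|\le\tau}2^{-im}|\partial_1^mg_i(\cdot+he_1)|\Big\|_{L_P(\mathbb R^n)}\le C(1+2^i\tau)^{1/P}\|g_i\|_P , \tag{2}$$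
and the same holds with $W_i$ in place of $2^{-im}|\partial_1^mg_i|$. If $n=1$, then with $g_i^*$ from Fact 6
$$2^{-im}|g_i^{(m)}(x+h)|\le C(1+2^i|h|)^a\,g_i^*(x). \tag{3}$$

*Proof.* Choose $\theta\in\mathcal S(\mathbb R)$ with $\hat\theta=1$ on $[-2,2]$. Since $|\xi_1|\le2^{i+1}$ on the spectrum of $g_i$, $g_i=\int2^i\theta(2^iy)g_i(\cdot-ye_1)\,dy$, and so
$$2^{-im}\partial_1^mg_i(x+he_1)=\int2^i\theta^{(m)}(2^i(y+h))\,g_i(x-ye_1)\,dy .$$
If $|h|\le2^{-i}$, the absolute value is at most $\int2^iw(2^iy)|g_i(x-ye_1)|dy$ with $w(z)=\sup_{|z'|\le1}|\theta^{(m)}(z+z')|\in L_1$; this gives (2) for $\tau\le2^{-i}$. For $\tau>2^{-i}$ cover $[-\tau,\tau]$ by at most $C2^i\tau$ intervals of radius $2^{-i}$ and add the $P$-th powers (for $P=\infty$ take the maximum). For (3), insert $|g_i(x-y)|\le(1+2^i|y|)^ag_i^*(x)$ and $1+2^i|y|\le(1+2^i|y+h|)(1+2^i|h|)$ into the representation. $\square$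

Letting $\tau\to0$ in (2) gives Bernstein's inequality $\|\partial_1^mg_i\|_P\le C2^{im}\|g_i\|_P$.

**Lemma 2 (good lines).** Let $s>1+1/p$ and $g\in E^s_{p,q}(\mathbb R^n)$. On almost every line parallel to $e_1$, $\sum g_i$ and $\sum\partial_1g_i$ converge absolutely and locally uniformly; with $g:=\sum g_i$ there (a correction on a null set), $g$ is $C^1$ along the line with derivative $\sum\partial_1g_i$. Moreover $U(x):=\sup_{|h|\le2}|g(x+he_1)|$ satisfies $\|U\|_p\le C\|g\|_{E^s_{p,q}}$.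

*Proof.* Let $S=\sum_i\sup_{|h|\le1}(|g_i|+|\partial_1g_i|)(\cdot+he_1)$. By Lemma 1, $\|S\|_p\le C\sum_i2^{i(1+1/p)}\|g_i\|_p$, which is finite because $\|g_i\|_p\le2^{-is}\|g\|_{B^s_{p,\infty}}$ and $s>1+1/p$. So $S<\infty$ a.e., hence on almost every line $S$ is finite at almost every point, in particular on a dense set, and the two series converge uniformly near every point of the line. The sum agrees a.e. with $g$, since $\sum g_i=g$ in $L_p$. Finally $U\le\sum_i\sup_{|h|\le2}|g_i(\cdot+he_1)|$ has norm at most $C\sum_i2^{i/p}\|g_i\|_p\le C\|g\|_{E^s_{p,q}}$. $\square$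

The same pointwise sum $\sum g_i$ serves for all directions $e_d$. From now on $g$ denotes this representative. All suprema below can be taken over rational parameters, by continuity along lines, so the functions that occur are measurable.

**Lemma 3.** Let $s>1+1/p$ and let $M>s$ be an integer. Then
$$\Big\|t^{-s}\|O^Mg(\cdot,t)\|_{p}\Big\|_{L_q((0,2],dt/t)}\le C\|g\|_{B^s_{p,q}(\mathbb R^n)},\qquad \Big\|\,\|t^{-s}O^Mg(\cdot,t)\|_{L_q((0,2],dt/t)}\Big\|_{p}\le C\|g\|_{F^s_{p,q}(\mathbb R)}\quad(n=1).$$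

*Proof.* Let $t\in[2^{-j},2^{1-j}]$, $j\ge0$. Approximate $g_i$, $i\le j$, by its Taylor polynomial of degree $M-1$ at $x$ in the direction $e_1$, and $g_i$, $i>j$, by $0$. Then
$$O^Mg(x,t)\le C\sum_{i\le j}2^{(i-j)M}\sup_{|h|\le t}2^{-iM}|\partial_1^Mg_i(x+he_1)|+\sum_{i>j}\sup_{|h|\le t}|g_i(x+he_1)| .$$
By Lemma 1 the $L_p$-norm is at most $C\sum_{i\le j}2^{(i-j)M}\|g_i\|_p+C\sum_{i>j}2^{(i-j)/p}\|g_i\|_p$. After multiplication by $2^{js}$ this is a convolution of $(2^{is}\|g_i\|_p)$ with a kernel of size $2^{-(j-i)(M-s)}$ for $i\le j$ and $2^{-(i-j)(s-1/p)}$ for $i>j$. As $1/p<s<M$, Young's inequality gives the first claim. For the second fix $a$ with $1<a<s$; then $a>1\ge1/\min(p,q)$. By (3) the same estimate holds pointwise with $\|g_i\|_p$ replaced by $g_i^*(x)$ and $2^{(i-j)/p}$ by $2^{(i-j)a}$. Use Young's inequality in $\ell^q$ for each $x$, then Fact 6. $\square$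

**Lemma 4.** Let $M'>s>0$ with $M'$ an integer.

(B) For a suitable $c_1>0$, $h_j=c_12^{-j}$, $j\ge1$, and all $u\in L_p(\mathbb R^n)$,
$$\|u_j\|_p\le C\sum_{d=1}^n\|\Delta^{M'}_{h_je_d}u\|_p\le C\sum_{d=1}^n\|O^{M'}_du(\cdot,2^{-j})\|_p ,$$
the second inequality provided $u$ is continuous on almost every line in each direction $e_d$. One may decrease $c_1$.

(F) Let $n=1$, $s>1/p$, $u$ bounded and continuous, $V(x)=\sup_{|h|\le1}|u(x+h)|$. Then
$$\|u\|_{F^s_{p,q}(\mathbb R)}\le C\|V\|_p+C\Big\|\,\|t^{-s}O^{M'}u(\cdot,t)\|_{L_q((0,1],dt/t)}\Big\|_p .$$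

*Proof.* (B) The open sets $\{|\xi_d|>|\xi|/(2\sqrt n)\}$ cover $\mathbb R^n\setminus\{0\}$. So $\varphi=\sum_d\varphi\chi_d$ with $\chi_d$ smooth away from $0$, homogeneous of degree $0$, and $|\xi_d|\ge|\xi|/(2\sqrt n)$ on $\operatorname{supp}\chi_d$. If $2c_1<2\pi$, then $e^{ic_1\zeta_d}\ne1$ on $\operatorname{supp}\varphi\chi_d$, where $\frac1{4\sqrt n}\le|\zeta_d|\le2$, so $m_d(\zeta)=\varphi(\zeta)\chi_d(\zeta)(e^{ic_1\zeta_d}-1)^{-M'}$ is in $C_0^\infty$. Since $\Delta^{M'}_{h_je_d}$ has symbol $(e^{ic_12^{-j}\xi_d}-1)^{M'}$, we get $u_j=\sum_dm_d(2^{-j}D)\Delta^{M'}_{h_je_d}u$, and the kernels of $m_d(2^{-j}D)$ have an $L_1$-norm independent of $j$. For the second inequality take $M'c_1\le1$: $\Delta^{M'}$ annihilates polynomials of degree $<M'$, so we may subtract an optimal polynomial, and the points used lie within $M'h_j\le2^{-j}$.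

(F) Let $j\ge1$. The kernel of $\varphi_j(D)$ is $2^j\psi(2^j\cdot)$ with $\psi\in\mathcal S$, all of whose moments vanish. Fix $x$ and let $\Pi_l$ be optimal for $O^{M'}u(x,2^{l-j})$, $l\ge0$. On $[-2^{l-j},2^{l-j}]$ we have $|\Pi_l-\Pi_{l+1}|\le2O^{M'}u(x,2^{l+1-j})$, hence on $[-2^{L-j},2^{L-j}]$, $L\ge l$, it is at most $C2^{(L-l)(M'-1)}O^{M'}u(x,2^{l+1-j})$ by Fact 10. Summing over $l<L$ and using monotonicity,
$$\sup_{|h|\le2^{L-j}}|u(x+h)-\Pi_0(h)|\le C2^{LM'}O^{M'}u(x,2^{L-j}).$$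
By the vanishing moments, $u_j(x)=\int2^j\psi(2^jy)(u(x-y)-\Pi_0(-y))dy$; splitting into $|y|\le2^{-j}$ and the shells $2^{l-1-j}<|y|\le2^{l-j}$ and using the decay of $\psi$,
$$|u_j(x)|\le C_N\sum_{l\ge0}2^{-lN}O^{M'}u(x,2^{l-j})\qquad\text{for every }N .$$
Fix $N>s+1$. For the terms $l\le j$, multiply by $2^{js}$: we get the convolution $\sum_{l\le j}2^{-l(N-s)}\,2^{(j-l)s}O^{M'}u(x,2^{-(j-l)})$, whose $\ell^q$-norm in $j$ is at most $C\|(2^{is}O^{M'}u(x,2^{-i}))_{i\ge0}\|_{\ell^q}$. For $i\ge1$ monotonicity gives $O^{M'}u(x,2^{-i})\le O^{M'}u(x,t)$ for $t\in[2^{-i},2^{1-i}]\subset(0,1]$, and for $i=0$ we have $O^{M'}u(x,1)\le V(x)$. For $l>j$ use $O^{M'}u(x,2^{l-j})\le\sup_{|h|\le2^{l-j}}|u(x+h)|$, whose $L_p$-norm is at most $C2^{(l-j)/p}\|V\|_p$ (cover by intervals of radius $1$). These terms contribute at most $C\sum_j2^{js}\sum_{l>j}2^{-lN+(l-j)/p}\|V\|_p\le C\sum_j2^{j(s-N)}\|V\|_p\le C\|V\|_p$. Finally $\|u_0\|_p\le C\|u\|_p\le C\|V\|_p$.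 $\square$

**Lemma 5.** Let $u=\sum_{j\ge0}u'_j$ and let $M>s>0$ be an integer. If $\|D^\gamma u'_j\|_p\le c_j2^{-js+j|\gamma|}$ for $|\gamma|\le M$, and $(c_j)\in\ell^q$, then $\|u\|_{B^s_{p,q}}\le C\|(c_j)\|_{\ell^q}$.

*Proof.* The series converges in $L_p$. We have $\|\varphi_m(D)u'_j\|_p\le C\|u'_j\|_p\le Cc_j2^{-js}$. For $m\ge1$ write $\varphi(\zeta)=\sum_{|\gamma|=M}\kappa_\gamma(\zeta)(i\zeta)^\gamma$ with $\kappa_\gamma\in C_0^\infty$ (expand $|\zeta|^{2M}$ and divide); this gives $\|\varphi_m(D)u_j'\|_p\le C2^{-mM}\sum_{|\gamma|=M}\|D^\gamma u'_j\|_p\le C2^{(j-m)M}c_j2^{-js}$. So $2^{ms}\|\varphi_m(D)u\|_p\le C\sum_j2^{(m-j)s}\min(1,2^{(j-m)M})c_j$, and Young's inequality applies because $0<s<M$. $\square$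

**Lemma 6.** Let $u\in B^s_{p,q}(\mathbb R^n)$, $M>s>0$ an integer, $c_0>0$. Then $(2^{ms}\|\Delta^M_{c_02^{-m}e_1}u\|_p)_{m\ge1}\in\ell^q$.

*Proof.* By Bernstein's inequality, $\|\Delta^M_{c_02^{-m}e_1}u_i\|_p\le C\min(1,2^{(i-m)M})\|u_i\|_p$. Sum over $i$, multiply by $2^{ms}$, and use Young's inequality. $\square$

## 6. Counterexamples for Besov spaces

**Proposition 1.** Let $1+\frac1p<s\le\frac np$ and suppose either (i) $s<n/p$ and $q>p$, or (ii) $s=n/p$ and $q>n-1$. Then there are a continuous $f\in B^s_{p,q}(\mathbb R)$ with $f(0)=0$ and a $g\in B^s_{p,q}\cap L_\infty(\mathbb R^n)$ with $f\circ g\notin B^s_{p,q}(\mathbb R^n)$.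

Here $n\ge sp>p+1\ge2$, so $n\ge3$. We make Section 4 precise. For $q<\infty$ the sequences must be chosen so that $b\in\ell^q$ barely, while the convolution gains a logarithm. Let $M>s$ be an integer and $c_0=1/(8M)$.

**Step 1: the function $f$.** Let $0\ne\omega\in C_0^\infty((\frac78,\frac98))$ and
$$f(t)=\sum_{j\ge1}b_j2^{-j(s-1/p)}\omega(2^jt),\qquad b_j=1\ (q=\infty),\quad b_j=(j+1)^{-\frac1q}(\log(j+2))^{-\frac1q-\frac1p}\ (q<\infty).$$
For $q<\infty$, $b_j^q=(j+1)^{-1}(\log(j+2))^{-1-q/p}$ is summable, so $(b_j)\in\ell^q$ in all cases; it is nonincreasing. The $j$-th term has derivative of order $\gamma$ with $L_p$-norm $b_j2^{-j(s-1/p)}2^{j\gamma}2^{-j/p}\|\omega^{(\gamma)}\|_p$, so Lemma 5 (with $c_j=Cb_j$) gives $f\in B^s_{p,q}(\mathbb R)$. The series converges uniformly, since $s>1/p$; hence $f$ is continuous, and $f(0)=0$. By Fact 3, $f\in B^{s,loc}_{p,q}(\mathbb R)$.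

**Step 2: the function $g$.** Let $\phi\in C_0^\infty(\mathbb R^n)$, $\phi(x)=x_1$ for $|x|_\infty\le2$, $\operatorname{supp}\phi\subset\{|x|_\infty\le3\}$. In case (i) put $d_k=0$ and $N_k=\lceil2^{k(n-sp)}/k\rceil$. In case (ii) put $N_k=1$ and $d_k=\lceil\frac{\log_2k}{n-1}\rceil$. In both cases $0\le d_k\le k$. Let $z_{k,\nu}$ ($k\ge1$, $1\le\nu\le N_k$) be distinct points of $10\mathbb Z^n$ and
$$g=\sum_{k\ge1}2^{-d_k}\sum_{\nu=1}^{N_k}\phi(2^k(\cdot-z_{k,\nu})).$$
The summands have disjoint supports and are uniformly bounded, so $g\in L_\infty$. The $k$-th layer satisfies the hypothesis of Lemma 5 with $c_k=C2^{-d_k}N_k^{1/p}2^{k(s-n/p)}$. In case (i), $c_k\le C(k^{-1}+2^{-k(n-sp)})^{1/p}$, which is in $\ell^q$ because $q>p$. In case (ii), $c_k=C2^{-d_k}\le Ck^{-1/(n-1)}$, which is in $\ell^q$ because $q>n-1$. So $g\in B^s_{p,q}\cap L_\infty(\mathbb R^n)$. Moreover, in both cases,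
$$N_k2^{k(sp-n)}2^{-d_k(sp-1)}\ge\frac ck . \tag{4}$$
In case (i) this is the definition of $N_k$. In case (ii), $sp=n$ and $d_k\le\frac{\log_2k}{n-1}+1$, so the left side is $2^{-d_k(n-1)}\ge2^{-(n-1)}/k$.

**Step 3: a lower bound on one ramp.** Put $u=f\circ g$. Let $m\ge2$, $h=c_02^{-m}$, $1\le k\le m-1$ and $j=m-k+d_k$; then $d_k+1\le j\le m$. On $\{|x-z_{k,\nu}|_\infty\le2\cdot2^{-k}\}$ we have $g=2^{k-d_k}(x-z_{k,\nu})_1$. Since $Mh=2^{-m}/8\le2^{-k}$, for $|x-z_{k,\nu}|_\infty\le2^{-k}$ all points $x+lhe_1$, $0\le l\le M$, stay in that set, and $2^{k-d_k}h=c_02^{-j}$. Substituting $y=2^{k-d_k}(x-z_{k,\nu})_1$,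
$$\int_{|x-z_{k,\nu}|_\infty\le2^{-k}}|\Delta^M_{he_1}u|^p\,dx=(2\cdot2^{-k})^{n-1}2^{-(k-d_k)}\int_{|y|\le2^{-d_k}}|\Delta^M_{c_02^{-j}}f(y)|^p\,dy .$$
Restrict to $y\in2^{-j}[\frac34,\frac54]$, which lies in $[0,\frac58 2^{-d_k}]$ because $j\ge d_k+1$. All points $y+lc_02^{-j}$ lie in $2^{-j}[\frac34,\frac{11}8]$. There only the $j$-th term of $f$ is nonzero: the neighbors live in $2^{-j}(\frac7{16},\frac9{16})$ and $2^{-j}(\frac74,\frac94)$. Hence the last integral is at least $c_*b_j^p2^{-jsp}$ with $c_*=\int_{3/4}^{5/4}|\Delta^M_{c_0}\omega|^p$. This is positive: $\Delta^M_{c_0}\omega$ is supported in $[\frac34,\frac98]$, and its Fourier transform $(e^{ic_0\xi}-1)^M\hat\omega(\xi)$ is not identically zero.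

**Step 4: summation.** The cubes are disjoint. Summing over $\nu$ and $k$, with $m-j=k-d_k$ and (4),
$$A_m:=2^{msp}\|\Delta^M_{he_1}u\|_p^p\ge c\sum_{k=1}^{m-1}N_k2^{-kn+d_k}2^{(k-d_k)sp}\,b_{m-k+d_k}^p\ge c\sum_{k=1}^{m-1}\frac{b^p_{m-k+d_k}}k\ge c\,b_m^p\log m ,$$
the last step because $m-k+d_k\le m$ and $b$ is nonincreasing. If $q=\infty$, then $A_m\to\infty$. If $q<\infty$, then
$$\sum_{m\ge2}A_m^{q/p}\ge c\sum_{m\ge2}\frac{(\log m)^{q/p}}{(m+1)(\log(m+2))^{1+q/p}}\ge c\sum_{m\ge2}\frac1{m\log m}=\infty .$$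
Either way Lemma 6 shows $u\notin B^s_{p,q}(\mathbb R^n)$. $\square$

This disproves Conjecture 1 (for example $p=1$, $q=\infty$, $n=3$, $2<s\le3$) and proves the "only if" half of part 3 of Theorem 1: if none of (a), (b), (c) holds, then $q>p$, $s\le n/p$, and in case $s=n/p$ also $q>n-1$.

## 7. Necessity of $f(0)=0$ and of local membership

**Proposition 2.** Part 1 of Theorem 1 holds.

*Proof.* Let $T_f$ map $E^s_{p,q}\cap L_\infty(\mathbb R^n)$ to $E^s_{p,q}(\mathbb R^n)$.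

**Step 1: $f(0)=0$.** With $g=0$ the constant $f(0)$ lies in $L_p$.

**Step 2: membership up to a null set, by testing with $g=x_1$.** Let $\varphi\in C_0^\infty(\mathbb R)$, $0\ne\zeta\in C_0^\infty(\mathbb R^{n-1})$ (no $\zeta$ if $n=1$), and $g=x_1\chi(x)$ with $\chi\in C_0^\infty$, $\chi=1$ on $\operatorname{supp}(\varphi\otimes\zeta)$. Then
$$(\varphi f)(x_1)\zeta(x')=(\varphi\otimes\zeta)\,(f\circ g)\in E^s_{p,q}(\mathbb R^n).$$
For $E=F$ the Fubini property says that for a.e. $x'$ the slice $\zeta(x')\varphi f$ is in $F^s_{p,q}(\mathbb R)$; choose $x'$ with $\zeta(x')\ne0$. For $E=B$ first note $\varphi f\in L_p(\mathbb R)$. For an integer $M>s$, $\|\Delta^M_{he_1}((\varphi f)\otimes\zeta)\|_p=\|\zeta\|_p\|\Delta^M_h(\varphi f)\|_p$, so Lemma 6 with $c_0=c_1$ shows that $(2^{js}\|\Delta^M_{h_j}(\varphi f)\|_p)_j\in\ell^q$, and Lemma 4(B) with $n=1$ gives $\varphi f\in B^s_{p,q}(\mathbb R)$. Using functions $\varphi$ equal to $1$ on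 larger and larger intervals, we get a continuous $\tilde f$ with $f=\tilde f$ a.e. and $\varphi\tilde f\in E^s_{p,q}(\mathbb R)$ for all $\varphi$.

**Step 3: equality everywhere, by testing with a plateau.** Suppose $f(c)\ne\tilde f(c)$. Let $\theta(\tau)=c$ for $\tau\le0$, $\theta(\tau)=c+e^{-1/\tau}$ for $\tau>0$, and $g=\theta(x_1)\chi(x)\in C_0^\infty$ with $\chi=1$ on the unit ball. In the unit ball $f\circ g=f(c)$ for $x_1<0$. For a.e. $x$ with $x_1>0$, $f\circ g=\tilde f(\theta(x_1))$, since $\theta|_{(0,\infty)}$ is a diffeomorphism onto its image and pulls null sets back to null sets. This tends to $\tilde f(c)\ne f(c)$ as $x_1\downarrow0$. But $f\circ g\in E^s_{p,q}\subset W^1_p$ has a representative that is absolutely continuous on a.e. line parallel to $e_1$: contradiction. So $f=\tilde f$ everywhere. $\square$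

## 8. The tangent radius and a pointwise bound for $f\circ g$

It remains to prove sufficiency.

### 8.1 Normalization and exponents

Let $f\in E^{s,loc}_{p,q}(\mathbb R)$, $f(0)=0$, $g\in E^s_{p,q}\cap L_\infty(\mathbb R^n)$, $g\ne0$. Let $N\ge1$ be the least integer with $N\ge8\|g\|_\infty$, multiply $f$ by a cut-off equal to $1$ on $[-N,N]$, and replace $(f,g)$ by $(f(N\cdot),g/N)$. This does not change $f\circ g$, it keeps both functions in their spaces, and $N$ depends only on $\|g\|_\infty$. So we may assume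
$$f\in E^s_{p,q}(\mathbb R),\qquad f(0)=0,\qquad\|g\|_\infty\le\tfrac18 .$$
Constants may now depend on $f$ but not on $g$, unless stated.

Since $sp>p+1\ge2$, we have $sp-1>p$ and $sp-1>sp/2$. Choose $P$ with
$$\max(p,sp/2)<P<sp-1,\qquad\kappa:=P/p\notin\mathbb N,\qquad\sigma:=s/\kappa,\qquad Q:=\kappa q .$$
Then $\sigma P=sp$, $1<\sigma<2$ and $1<\kappa<s-\frac1p$. By Fact 2, $f\in C^\kappa(\mathbb R)$; in particular $f'$ is bounded. Put $M=\lfloor s\rfloor+1\ge2$ and $M'=(M-1)^2+1$, so that $M'\ge M>s$. From $\|g_i\|_\infty\le C$ and $\|g_i\|_P^P\le\|g_i\|_\infty^{P-p}\|g_i\|_p^p$,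
$$(2^{i\sigma}\|g_i\|_P)^\kappa\le C2^{is}\|g_i\|_p,\qquad(2^{i\sigma}|g_i|)^\kappa\le C2^{is}|g_i| . \tag{5}$$
Thus boundedness of $g$ trades smoothness $s$ in $L_p$ for smoothness $\sigma\in(1,2)$ in $L_P$; this is the fractional form of $\|g'\|_{2p}^2\le C\|g\|_\infty\|g''\|_p$ from Section 3.

We work on the good lines of Lemma 2, on which also $|g|\le\frac18$ everywhere (a.e. on a.e. line, hence everywhere by continuity). We write $x+h$ for $x+he_1$, $g'=\partial_1g$, and $u=f\circ g$. Since $f(0)=0$, $|u|\le\|f'\|_\infty|g|$.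

### 8.2 Where linearization works, and where it stops

The natural approach is to replace $g$ near $x$ by its tangent, so that $u$ near $x$ looks like $f$ near $g(x)$ at the scale $\lambda t$, $\lambda=|g'(x)|$, and $O^{M'}u(x,t)$ is controlled by $O^Mf(g(x),2\lambda t)$. This is fine as long as the graph of $g$ stays close to its tangent at scale $t$. It breaks down for larger $t$: near a critical point, say $g(x)=x^2$ and $x=0$, we have $\lambda=0$, and the tangent says nothing about $u$ at any scale $t>0$. If one only uses that $f$ is Lipschitz there, then the error is of the size of the deviation from the tangent, which for $g=x^2$ is $t^2$; then $t^{-s}t^2$ is not in $L_q((0,1],dt/t)$ as soon as $s\ge2$ and $q<\infty$, or $s>2$. The remedy is to measure exactly up to which scale the tangent is good, and beyond it to use the Taylor polynomial of $f$ of order $\kappa$, which turns the deviation into its $\kappa$-th power. Since $\sigma<2$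 and $s=\kappa\sigma$, this power is small enough.

**Definition 5.** On a good line put $\lambda(x)=|g'(x)|$,
$$e(x,t)=\sup_{|h|\le t}|g(x+h)-g(x)-hg'(x)|,\qquad\tilde e(x,t)=t\sup_{0<\tau\le t}\frac{e(x,\tau)}\tau ,$$
and the *tangent radius*
$$r(x)=\sup\{\rho\in(0,1]:\ e(x,\tau)\le\lambda(x)\tau/2\ \text{ for all }\tau\le\rho\}\ \text{ if }\lambda(x)>0,\qquad r(x)=0\ \text{ if }\lambda(x)=0 .$$

**Example 6.** If $g(x)=x^2$ for $|x|\le\frac14$ and $0<|x|<\frac18$, then $e(x,\tau)=\tau^2$ for $\tau\le\frac18$ and $\lambda=2|x|$. So $e(x,\tau)\le\lambda\tau/2$ means $\tau\le|x|$, and $r(x)=|x|$ is the distance to the critical point.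

If $\lambda(x)>0$, then $r(x)>0$, because $e(x,\tau)=o(\tau)$. By continuity of $e(x,\cdot)$ we have $e(x,\tau)\le\lambda\tau/2$ for all $\tau\le r(x)$, and if moreover $r(x)<1$, then $e(x,r(x))=\lambda r(x)/2$. For $|h|\le r(x)$ it follows that $|g(x+h)-g(x)|\ge\lambda|h|/2$; with $|h|=r(x)$,
$$\lambda(x)r(x)\le4\|g\|_\infty\le\tfrac12 . \tag{6}$$

**Lemma 7.** For $0<t\le1$,
$$O^{M'}u(x,t)\le\mathbf 1_{\{t\le r(x)\}}O^Mf\big(g(x),2\lambda(x)t\big)+C\,O^Mg(x,t)+C\,\tilde e(x,t)^\kappa .$$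

*Proof.* Let $y=g(x)$ and let $L$ be optimal for $O^Mg(x,t)$. Note $O^Mg(x,t)\le\sup_{|h|\le t}|g(x+h)-y|$.

**Case $t\le r(x)$: follow the tangent.** Here $\lambda>0$. Put $\rho=2\lambda t$; by (6), $\rho\le1$. For $|h|\le t$, $|g(x+h)-y|\le\lambda t+e(x,t)\le\frac32\lambda t\le\rho$ and $|L(h)-y|\le2\cdot\frac32\lambda t\le2\rho$. Let $\Pi$ be optimal for $O^Mf(y,\rho)$. Comparing with the constant $f(y)$, $O^Mf(y,\rho)\le\rho\|f'\|_\infty$, so $|\Pi-f(y)|\le2\rho\|f'\|_\infty$ on $[-\rho,\rho]$, and by Fact 10, $|\Pi'|\le C$ on $[-2\rho,2\rho]$. With $v=g(x+h)-y$,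
$$|f(g(x+h))-\Pi(L(h)-y)|\le|f(y+v)-\Pi(v)|+|\Pi(v)-\Pi(L(h)-y)|\le O^Mf(y,\rho)+C\,O^Mg(x,t).$$
The polynomial $\Pi(L-y)$ has degree at most $(M-1)^2<M'$.

**Case $t>r(x)$: use the Taylor polynomial of $f$.** First, $\lambda t\le2\tilde e(x,t)$: this is trivial if $\lambda=0$; otherwise $r=r(x)\in(0,1)$ and $\lambda=2e(x,r)/r\le2\tilde e(x,t)/t$. So $|g(x+h)-y|\le\lambda t+e(x,t)\le3\tilde e(x,t)$ for $|h|\le t$. As $f\in C^\kappa$,
$$u(x+h)=\sum_{i\le\lfloor\kappa\rfloor}\frac{f^{(i)}(y)}{i!}(g(x+h)-y)^i+\mathcal O(\tilde e(x,t)^\kappa).$$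
Moreover $|g(x+h)-y|\le\frac14$ and $|L(h)-y|\le\frac12$, so $|(g(x+h)-y)^i-(L(h)-y)^i|\le C\,O^Mg(x,t)$. Replacing $g(x+h)$ by $L(h)$ gives a polynomial in $h$ of degree at most $\lfloor\kappa\rfloor(M-1)\le(M-1)^2<M'$, because $\kappa<s$. $\square$

Of the three terms, the second is handled by Lemma 3. The third is handled next.

**Lemma 8.** We have
$$\Big\|t^{-s}\|\tilde e(\cdot,t)^\kappa\|_p\Big\|_{L_q((0,1],dt/t)}\le C\|g\|_{B^s_{p,q}},\qquad\text{and for }n=1\quad\Big\|\,\|t^{-s}\tilde e(\cdot,t)^\kappa\|_{L_q((0,1],dt/t)}\Big\|_p\le C\|g\|_{F^s_{p,q}} .$$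

*Proof.* Let $e_i$ be the quantity $e$ for $g_i$; then $e\le\sum_ie_i$. By Taylor's formula, respectively the triangle inequality,
$$\frac{e_i(x,\tau)}\tau\le\tau2^{2i}\sup_{|h|\le\tau}W_i(x+h),\qquad\frac{e_i(x,\tau)}\tau\le\frac2\tau\sup_{|h|\le\tau}W_i(x+h)+2^iW_i(x). \tag{7}$$

*Besov part.* We claim
$$\Big\|t\sup_{\tau\le t}\frac{e_i(\cdot,\tau)}\tau\Big\|_P\le C\min\{(2^it)^2,2^it\}\|g_i\|_P .$$
For $2^it\le1$ this follows from the first bound in (7) and Lemma 1. For $2^it>1$, the range $\tau\le2^{-i}$ gives at most $2^i\sup_{|h|\le2^{-i}}W_i$ by the first bound. In the range $2^{-i}<\tau\le t$ use the second bound and replace the supremum over $\tau$ by a sum over dyadic ranges $[2^{v-i},2^{v+1-i}]$, $v\ge0$: the term $2^{i-v}\sup_{|h|\le2^{v+1-i}}W_i$ has $L_P$-norm at most $C2^{i}2^{-v}2^{v/P}\|g_i\|_P$, and the sum over $v$ converges since $P>1$. Multiplying by $t$ gives the claim. Hence, for $t\in[2^{-j},2^{1-j}]$,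
$$t^{-\sigma}\|\tilde e(\cdot,t)\|_P\le C\sum_i\min\{2^{(i-j)(2-\sigma)},2^{-(i-j)(\sigma-1)}\}\,2^{i\sigma}\|g_i\|_P ,$$
and since $1<\sigma<2$, Young's inequality gives $\|t^{-\sigma}\|\tilde e(\cdot,t)\|_P\|_{L_Q(dt/t)}\le C\|(2^{i\sigma}\|g_i\|_P)\|_{\ell^Q}$. Raise this to the power $\kappa$. As $\kappa p=P$, $\kappa\sigma=s$, $\kappa q=Q$, the left side becomes the one in the lemma, and the right side is at most $C\|(2^{is}\|g_i\|_p)\|_{\ell^q}$ by (5).

*Lizorkin–Triebel part, $n=1$.* Choose $1<a<\sigma$. By (3) and (7), $e_i(x,\tau)/\tau\le C\tau2^{2i}g_i^*(x)$ for $\tau\le2^{-i}$ and $e_i(x,\tau)/\tau\le C2^i(2^i\tau)^{a-1}g_i^*(x)$ for $\tau>2^{-i}$. So $t\sup_{\tau\le t}e_i(x,\tau)/\tau\le C\min\{(2^it)^2,(2^it)^a\}g_i^*(x)$. As $a<\sigma<2$, Young's inequality for fixed $x$ gives $\|t^{-\sigma}\tilde e(x,\cdot)\|_{L_Q(dt/t)}\le C\|(2^{i\sigma}g_i^*(x))\|_{\ell^Q}$. Take $L_P$-norms, apply Fact 6 with exponents $P,Q$ (allowed since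 $a>1\ge1/\min(P,Q)$), raise to the power $\kappa$ and use (5). $\square$

## 9. Points of one level set keep a distance

For the first term in Lemma 7 we need a substitute for Rolle's theorem in (1). It comes from the tangent radius.

**Lemma 9.** On a good line let $X_y=\{x:g(x)=y,\ \lambda(x)>0\}$. The intervals $B(x,r(x)/2)$, $x\in X_y$, are pairwise disjoint. If $x\in X_y$ and $r(x)=1$, then $\lambda(x)\le\frac12$ and $U\ge\lambda(x)/4$ on $B(x,\frac12)$.

*Proof.* Let $x\ne x'$ be in $X_y$. If $|x-x'|\le r(x)$, then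
$$\lambda(x)|x-x'|=|g(x')-g(x)-(x'-x)g'(x)|\le e(x,|x-x'|)\le\tfrac12\lambda(x)|x-x'| ,$$
a contradiction. So $|x-x'|>\max(r(x),r(x'))\ge\frac12(r(x)+r(x'))$. If $r(x)=1$, then (6) gives $\lambda\le\frac12$, and $|g(x+1)-g(x)|\ge\lambda/2$, so one of $|g(x)|,|g(x+1)|$ is at least $\lambda/4$; both points are within distance $2$ of every point of $B(x,\frac12)$. $\square$

## 10. Lizorkin–Triebel spaces: the level-set sum and slicing

### 10.1 Dimension one

Let $n=1$, fix $1<a<\sigma$ and put $G(x)=\sup_i2^{i\sigma}g_i^*(x)$. By Fact 6 with exponents $P,\infty$ and by (5),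
$$\|G\|_P^P\le C\big\|\sup_i2^{i\sigma}|g_i|\big\|_P^P\le C\big\|\sup_i2^{is}|g_i|\big\|_p^p\le C\|g\|^p_{F^s_{p,q}} .$$

The next lemma is the general form of (1).

**Lemma 10.** For $n=1$, $\ \sup_y\sum_{x\in X_y}\lambda(x)^{sp-1}\le C\|g\|^p_{F^s_{p,q}(\mathbb R)}$.

*Proof.* We show that each $\lambda(x)^{sp-1}$ is at most $C\int_{B(x,r/2)}(U^p+G^P)$, $r=r(x)$, and sum using Lemma 9.

If $r=1$, then $\lambda\le\frac12$ and $sp-1>p$ give $\lambda^{sp-1}\le\lambda^p\le C\int_{B(x,1/2)}U^p$.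

Let $r<1$. Then $\lambda/2=e(x,r)/r$, and by (7) with $\tau=r$ this is at most $I+II+III$, where
$$I=\sum_{2^ir\le1}r2^{2i}\sup_{|h|\le r}W_i(x+h),\quad II=\sum_{2^ir>1}\frac2r\sup_{|h|\le r}W_i(x+h),\quad III=\sum_{2^ir>1}2^iW_i(x).$$
For $x'\in B(x,r)$ and $|h|\le r$, (3) gives $W_i(x+h)\le C(1+2^ir)^a2^{-i\sigma}G(x')$. Hence, using $\sigma<2$ and $a<\sigma$,
$$I\le C\sum_{2^ir\le1}r2^{i(2-\sigma)}G(x')\le Cr^{\sigma-1}G(x'),\qquad II\le C\sum_{2^ir>1}r^{-1}(2^ir)^a2^{-i\sigma}G(x')\le Cr^{\sigma-1}G(x').$$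

*If $I+II\ge\lambda/4$*, then $G\ge c\lambda r^{1-\sigma}$ on $B(x,r/2)$, and since $\sigma P=sp$,
$$\int_{B(x,r/2)}G^P\ge cr\lambda^Pr^{(1-\sigma)P}=c\lambda^Pr^{-(sp-1-P)}\ge c\lambda^{sp-1} ;$$
in the last step we used $r^{-1}\ge2\lambda$ from (6) and $sp-1-P>0$.

*Otherwise $III\ge\lambda/4$.* Fix $\epsilon\in(0,(sp-1-P)/P]$. Since $\sum_{2^ir>1}(2^ir)^{-\epsilon}\le C$, there is $i$ with $2^ir>1$ and $2^iW_i(x)\ge c\lambda(2^ir)^{-\epsilon}$. On $B(x,2^{-i-1})\subset B(x,r/2)$, (3) gives $G\ge c2^{i\sigma}W_i(x)$. So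
$$\int_{B(x,r/2)}G^P\ge c2^{-i}2^{i(\sigma-1)P}\lambda^P(2^ir)^{-\epsilon P}=c\lambda^Pr^{-(sp-1-P)}(2^ir)^{sp-1-P-\epsilon P}\ge c\lambda^Pr^{-(sp-1-P)}\ge c\lambda^{sp-1}. \qquad\square$$

**Conclusion for $n=1$.** Let $\Phi(y)=\|\tau^{-s}O^Mf(y,\tau)\|_{L_q((0,1],d\tau/\tau)}$; by Lemma 3, $\|\Phi\|_p\le C\|f\|_{F^s_{p,q}(\mathbb R)}$. Fix $x$ with $\lambda(x)>0$. For $t\le r(x)$ the variable $\tau=2\lambda t$ stays in $(0,1]$ by (6), so
$$\big\|t^{-s}\mathbf 1_{\{t\le r(x)\}}O^Mf(g(x),2\lambda t)\big\|_{L_q((0,1],dt/t)}\le(2\lambda)^s\Phi(g(x)).$$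
By the area formula and Lemma 10,
$$\int_{\{\lambda>0\}}(2\lambda)^{sp}\Phi(g(x))^pdx=2^{sp}\int\Phi(y)^p\sum_{x\in X_y}\lambda(x)^{sp-1}dy\le C\|g\|^p_{F^s_{p,q}} .$$
Insert Lemma 7 into Lemma 4(F), and use this bound, Lemma 3, Lemma 8, and $\|V\|_p\le\|f'\|_\infty\|U\|_p\le C\|g\|_{F^s_{p,q}}$. We obtain
$$\|f\circ g\|_{F^s_{p,q}(\mathbb R)}\le C_f\|g\|_{F^s_{p,q}(\mathbb R)}\qquad\text{for all }g\in F^s_{p,q}(\mathbb R),\ \|g\|_\infty\le\tfrac18 . \tag{8}$$

### 10.2 Higher dimensions by slicing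

Let $n\ge2$. Almost every slice of $g$ in a coordinate direction lies in $F^s_{p,q}(\mathbb R)$ by Fact 7 and is bounded by $\frac18$. Apply (8) to the slices and integrate:
$$\sum_d\Big\|\,\|u(\dots,\cdot_d,\dots)\|_{F^s_{p,q}(\mathbb R)}\Big\|_{L_p(\mathbb R^{n-1})}\le C_f\|g\|_{F^s_{p,q}(\mathbb R^n)} .$$
To apply Fact 7 to $u$ itself we would have to know that $u\in F^s_{p,q}(\mathbb R^n)$. So mollify: $u_\varepsilon=u*\eta_\varepsilon$ has all derivatives in $L_p$, hence $u_\varepsilon\in F^s_{p,q}(\mathbb R^n)$ by Fact 4. A slice of $u_\varepsilon$ is an average, with weight $\eta_\varepsilon$, of translates of slices of $u$, so by Minkowski's inequality and translation invariance the sum above for $u_\varepsilon$ is at most that for $u$. Thus $\|u_\varepsilon\|_{F^s_{p,q}(\mathbb R^n)}\le C_f\|g\|_{F^s_{p,q}(\mathbb R^n)}$, and by the Fatou property (Fact 5) the same holds for $u$. With Proposition 2, this proves part 2 of Theorem 1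 and the norm estimate for $E=F$. $\square$

## 11. Besov spaces: counting steep points

Slicing is not available here, and it cannot be: by Theorem 1 the conjecture holds for all Besov spaces when $n=1$, yet Proposition 1 shows that it fails for some when $n\ge3$. Instead we work in $\mathbb R^n$ and count, on each level, how many points have slope about $2^k$. The counts play the role of the numbers $a_k^p$ of Section 4.

By Lemma 4(B) we need $(2^{js}\|O^{M'}_du(\cdot,2^{-j})\|_p)_{j\ge1}\in\ell^q$ for each $d$, and by monotonicity this follows from $t^{-s}\|O_d^{M'}u(\cdot,t)\|_p\in L_q((0,1],dt/t)$. Also $\|u_0\|_p\le C\|u\|_p\le C\|g\|_p$. By Lemmas 7, 3 and 8, treating every direction in the same way, it remains to show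
$$t^{-s}\|J(\cdot,t)\|_{L_p(\mathbb R^n)}\in L_q((0,1],dt/t),\qquad J(x,t)=\mathbf 1_{\{t\le r(x)\}}O^Mf(g(x),2\lambda(x)t). \tag{9}$$

### 11.1 Reduction to one sequence

For $k\in\mathbb Z$ let $\Lambda_k=\{2^k\le\lambda<2^{k+1}\}$. Write $x=(x_1,x')$ and
$$N_k^*=\sup_y\int_{\mathbb R^{n-1}}\#\{x_1:(x_1,x')\in\Lambda_k,\ g(x_1,x')=y\}\,dx',\qquad a_k^p=2^{k(sp-1)}N_k^* .$$
(Measurability: the good lines may be taken from a Borel set of full measure, on which $g$ and $\lambda$ are Borel. The count is the increasing limit, over dyadic partitions of the $x_1$-axis, of sums of indicators of the sets of $(x',y)$ for which some $x_1$ in a given interval is counted; these are projections of Borel sets, hence Lebesgue measurable. The same holds for fixed $y$.)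

**Lemma 11.** Let $\theta=\min(p,q)$. Then $\big\|t^{-s}\|J(\cdot,t)\|_p\big\|_{L_q((0,1],dt/t)}\le C\big(\sum_{k\in\mathbb Z}a_k^\theta\big)^{1/\theta}$.

*Proof.* If $x\in\Lambda_k$ and $t\le r(x)$, then $2^kt\le\frac12$ by (6), and $J(x,t)\le O^Mf(g(x),2^{k+2}t)$ by monotonicity. On $\Lambda_k$ we have $1\le2^{-k}\lambda$, so the area formula on lines and Tonelli's theorem give
$$\|J(\cdot,t)\|_p^p\le\sum_{k:\,2^kt\le1/2}2^{-k}N_k^*\,\|O^Mf(\cdot,2^{k+2}t)\|^p_{L_p(\mathbb R)} .$$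
With $b(\tau)=\tau^{-s}\|O^Mf(\cdot,\tau)\|_p$, which is in $L_q((0,2],d\tau/\tau)$ by Lemma 3, this reads
$$t^{-sp}\|J(\cdot,t)\|_p^p\le C\sum_{k:\,2^kt\le1/2}a_k^p\,b(2^{k+2}t)^p .$$
By the invariance of $dt/t$ under dilations, each $b(2^{k+2}t)^p\mathbf 1_{\{2^{k+2}t\le2\}}$ has $L_{q/p}(dt/t)$-(quasi-)norm at most $\|b\|_{L_q((0,2])}^p$. Use the triangle inequality if $q\ge p$, and $\|\sum F_k\|_{q/p}^{q/p}\le\sum\|F_k\|_{q/p}^{q/p}$ if $q\le p$. $\square$

So (9) holds as soon as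
$$\sum_{k\in\mathbb Z}a_k^{\min(p,q)}<\infty . \tag{10}$$

### 11.2 How many points can have slope $2^k$?

Put $\beta_i=2^{is}\|g_i\|_p$, so $(\beta_i)\in\ell^q$ with norm $\|g\|_{B^s_{p,q}}$. For small $\eta\in(0,\frac12]$ let
$$\alpha_i=\sup_{j\ge0}2^{-\eta|i-j|}\|g_j\|_\infty ,$$
a slowly varying majorant of the amplitudes: $\|g_i\|_\infty\le\alpha_i\le C$, $\alpha_i\le2^{\eta|i-j|}\alpha_j$, and $\alpha_i>0$ as $g\ne0$. A piece of frequency $2^i$ has slope at most a multiple of $2^i\alpha_i$, so slope $2^k$ can only come from frequencies with $2^i\alpha_i\gtrsim2^k$. The next lemma makes this quantitative.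

**Lemma 12.** There is $c'>0$ with the following property. Let $m(k)=\min\{m\ge0:2^m\alpha_m\ge c'2^k\}$. For $\epsilon,\eta>0$ small enough, $\gamma':=sp-1-P-\epsilon P-\eta(P-p)>0$, and with $m=m(k)$,
$$a_k^p\le C2^{-(m-k)(sp-1-P)}\alpha_m^{P-p}\tilde\beta_m^p+C\mathbf 1_{\{k<0\}}2^{k(sp-1-p)}\|U\|_p^p,\qquad\tilde\beta_m^p:=\sum_{i\ge m}2^{-\gamma'(i-m)}\beta_i^p . \tag{11}$$

*Proof.* **Step 1: find the responsible frequency.** Let $x\in\Lambda_k$, $g(x)=y$, $r=r(x)<1$. By (7) with $\tau=r$, $2^k/2\le\lambda/2=e(x,r)/r\le\sum_ic_i$, where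
$$c_i=r2^{2i}\sup_{|h|\le r}W_i(x+h)\ \text{ if }2^ir\le1,\qquad c_i=\frac2r\sup_{|h|\le r}W_i(x+h)+2^iW_i(x)\ \text{ if }2^ir>1 .$$
By Lemma 1 with exponent $\infty$, $c_i\le C_22^i\alpha_i$ in both cases. For $m\ge1$, $\alpha_i\le2^{\eta(m-1-i)}\alpha_{m-1}$ gives $\sum_{i<m}2^i\alpha_i\le C_32^{m-1}\alpha_{m-1}$. Let $c'=1/(4C_2C_3)$. The number $m=m(k)$ exists, since $2^m\alpha_m\ge2^{m/2}\alpha_0$. If $m\ge1$, then $2^{m-1}\alpha_{m-1}<c'2^k$, so $\sum_{i<m}c_i\le2^k/4$; for $m=0$ this sum is empty. Hence $\sum_{i\ge m}c_i\ge2^k/4$, and for fixed $\epsilon>0$ there is $i\ge m$ with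
$$c_i\ge\mu_i:=c_\epsilon2^{k-\epsilon(i-m)} .$$
Fix such an $i=i(x)$, and let $R\ge0$ be the integer with $2^{-R-1}<r\le2^{-R}$.

**Step 2: count the points with given $i$.** Let $G_{i,R}(x)=\sup_{|h|\le2^{1-R}}W_i(x+h)$ and $G_i=G_{i,i}$. By Lemma 1, $\|G_{i,R}\|_P^P\le C(1+2^{i-R})\|g_i\|_P^P$. Fix $y$ and $i$. On each line the intervals $B(x,r(x)/2)$ are disjoint by Lemma 9. For $x'\in B(x,r/2)$ and $|h|\le r$, the point $x+h$ is within $\frac32r\le2^{1-R}$ of $x'$. There are three types of points.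

*Type 1: $2^ir\le1$.* Then $2^i\le1/r<2^{R+1}$, so $R\ge i$. From $c_i\ge\mu_i$ we get $\sup_{|h|\le r}W_i(x+h)\ge\mu_i2^{-2i}/r\ge\mu_i2^{R-2i}$, so $G_i\ge\mu_i2^{R-2i}$ on $B(x,r/2)$, an interval of length $r>2^{-R-1}$. For fixed $R$ the number of such $x$ on the line is at most $2^{R+1}(2^{2i-R}/\mu_i)^P\int G_i^Pdx_1$. Integrate in $x'$ and sum over $R\ge i$; since $P>1$, $\sum_{R\ge i}2^{R(1-P)}\le C2^{i(1-P)}$, and the total is at most $C\mu_i^{-P}2^{i(1+P)}\|g_i\|_P^P$.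

*Type 2: $2^ir>1$ and $2^iW_i(x)\ge\mu_i/2$.* Then $G_i\ge\mu_i2^{-i-1}$ on $B(x,2^{-i-1})\subset B(x,r/2)$. The number on a line is at most $2^i(2^{i+1}/\mu_i)^P\int G_i^Pdx_1$, and the total is at most $C\mu_i^{-P}2^{i(1+P)}\|g_i\|_P^P$.

*Type 3: $2^ir>1$ and $2r^{-1}\sup_{|h|\le r}W_i(x+h)\ge\mu_i/2$.* Then $1<2^ir\le2^{i-R}$, so $R<i$, and $G_{i,R}\ge\mu_ir/4\ge\mu_i2^{-R-3}$ on $B(x,r/2)$. For fixed $R$ the total is at most $C2^R(2^R/\mu_i)^P\,2^{i-R}\|g_i\|_P^P=C\mu_i^{-P}2^{RP+i}\|g_i\|_P^P$. Summing over $R<i$ gives at most $C\mu_i^{-P}2^{i(1+P)}\|g_i\|_P^P$.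

**Step 3: points with $r(x)=1$.** By Lemma 9 they have $2^k\le\lambda\le\frac12$, so $k<0$, and $U\ge2^{k-2}$ on the disjoint intervals $B(x,\frac12)$. Their number, integrated in $x'$, is at most $C2^{-kp}\|U\|_p^p$.

**Step 4: collect.** The bounds do not depend on $y$, so
$$N_k^*\le C\sum_{i\ge m}\mu_i^{-P}2^{i(1+P)}\|g_i\|_P^P+C\mathbf 1_{\{k<0\}}2^{-kp}\|U\|_p^p .$$
Insert $\mu_i^{-P}=C2^{-kP+\epsilon P(i-m)}$, the interpolation $\|g_i\|_P^P\le\alpha_i^{P-p}\|g_i\|_p^p=\alpha_i^{P-p}2^{-isp}\beta_i^p$, and $\alpha_i\le2^{\eta(i-m)}\alpha_m$. After multiplication by $2^{k(sp-1)}$ the powers of $2$ in the $i$-th term are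
$$2^{(k-i)(sp-1-P)}2^{(\epsilon P+\eta(P-p))(i-m)}=2^{-(m-k)(sp-1-P)}2^{-\gamma'(i-m)} ,$$
which is (11). $\square$

### 11.3 Summing over the slopes

By the definition of $m(k)$, $2^{k-m}\le\alpha_m/c'$, so the first term of (11) is at most $C\alpha_m^{sp-1-p}\tilde\beta_m^p$. How often does a given $m$ occur? For $m\ge1$, $m(k)=m$ implies
$$2^{m-1}\alpha_{m-1}<c'2^k\le2^m\alpha_m\le2^{1+\eta}2^{m-1}\alpha_{m-1} ,$$
which holds for at most two integers $k$. The $k$ with $m(k)=0$ satisfy $c'2^k\le\alpha_0\le C$; for them the first term of (11) is $C2^{k(sp-1-P)}\alpha_0^{P-p}\tilde\beta_0^p$, geometric as $k\to-\infty$. The last term of (11) is also geometric over $k<0$, since $sp-1-p>0$. Hence, with $\theta=\min(p,q)$,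
$$\sum_ka_k^\theta\le C\Big[\tilde\beta_0^\theta+\|U\|_p^\theta+\sum_{m\ge1}\big(\alpha_m^{sp-1-p}\tilde\beta_m^p\big)^{\theta/p}\Big]. \tag{12}$$
Moreover $(\tilde\beta_m)\in\ell^q$ with norm at most $C\|g\|_{B^s_{p,q}}$, because $\tilde\beta^p$ is the convolution of $\beta^p\in\ell^{q/p}$ with a geometric sequence (for $q/p\ge1$ by Young's inequality, for $q/p<1$ by $(\sum x_i)^{q/p}\le\sum x_i^{q/p}$).

If one uses only that $\alpha$ is bounded, (12) needs $\tilde\beta\in\ell^\theta$. This is available when $\theta=q$, that is $q\le p$; for $q>p$ it would require $\tilde\beta\in\ell^p$, and we only have $\ell^q$. That is exactly where the argument stops, in accordance with the counterexamples. The factor $\alpha_m^{sp-1-p}$, which corresponds to the loss $2^{-d(sp-1-p)}$ for damped ramps in Section 4, is what helps in the two remaining cases.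

* **Case (a), $q\le p$.** Here $\theta=q$ and $\alpha$ is bounded, so with Lemma 2, (12) gives $\sum_ka_k^q\le C\|g\|^q_{B^s_{p,q}}$. With Lemmas 11, 7, 3, 8 and 4(B) we also obtain $\|f\circ g\|_{B^s_{p,q}}\le C\|g\|_{B^s_{p,q}}$, the norm estimate of Theorem 1.
* **Case (b), $q>p$ and $s>n/p$.** Now $\theta=p$. By Fact 1, $\|g_j\|_\infty\le C2^{jn/p}\|g_j\|_p\le C_g2^{-j(s-n/p)}$. With $\delta=\min(\eta,s-n/p)>0$ we have $2^{-\eta|m-j|}2^{-j(s-n/p)}\le2^{-\delta(|m-j|+j)}\le2^{-\delta m}$, so $\alpha_m\le C_g2^{-\delta m}$. As $\tilde\beta$ is bounded and $sp-1-p>0$, (12) gives $\sum_ka_k^p<\infty$.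
* **Case (c), $p<q\le n-1$ and $s=n/p$.** Again $\theta=p$, and $sp-1-p=n-1-p>0$. By Fact 1, $\|g_j\|_\infty\le C\beta_j$, hence $\alpha_m\le C\sup_j2^{-\eta|m-j|}\beta_j$ and $(\alpha_m)\in\ell^q$. By Hölder's inequality with exponents $\frac{n-1}{n-1-p}$ and $\frac{n-1}p$,
$$\sum_m\alpha_m^{n-1-p}\tilde\beta_m^p\le\|\alpha\|_{\ell^{n-1}}^{n-1-p}\,\|\tilde\beta\|^p_{\ell^{n-1}}<\infty ,$$
because $\ell^q\subset\ell^{n-1}$ for $q\le n-1$. (If $s=n/p$ and $q\le p$, case (a) applies.)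

In all three cases (10) holds, hence (9), and $f\circ g\in B^s_{p,q}(\mathbb R^n)$. Together with Propositions 1 and 2 and Section 10 this proves Theorem 1. $\blacksquare$
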